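
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Automorphisms of the Calkin algebra of $\ell_2(\aleph_1)$\\ preserve the Fredholm index}


\begin{abstract}
Let $S'$ be the operator on $\ell_2(\aleph_1)$ that acts as the unilateral shift on the first $\omega$ basis vectors and fixes all the others. We prove in ZFC that no automorphism of the Calkin algebra $\mathcal C(\aleph_1)$ sends the image of $S'$ to its adjoint, so the existence of such an automorphism is not relatively consistent with ZFC. More generally, for every uncountable cardinal $\kappa$, every automorphism of $\mathcal C(\kappa)$ preserves the Fredholm index, and on each separable C*-subalgebra of the ideal of separable-range operators modulo compacts it is implemented by a unitary operator of $\ell_2(\kappa)$.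
\end{abstract}

\section{The question and the answer}

For an infinite cardinal $\kappa$, identified with its initial ordinal, let $\ell_2(\kappa)$ be the Hilbert space with orthonormal basis $(e_\xi)_{\xi<\kappa}$. Let $\mathcal B(\ell_2(\kappa))$ be the algebra of its bounded operators, $\mathcal K(\ell_2(\kappa))$ the ideal of compact operators,
\[
\mathcal C(\kappa)=\mathcal B(\ell_2(\kappa))/\mathcal K(\ell_2(\kappa))
\]
the Calkin algebra, and $\pi$ the quotient map. An \emph{automorphism} is always a $*$-automorphism, and ideals are two-sided. On $\ell_2(\aleph_1)$ consider the operator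
\[
S'e_\xi=e_{\xi+1}\ (\xi<\omega),\qquad S'e_\xi=e_\xi\ (\omega\le\xi<\omega_1).
\]
It is an isometry whose range has codimension one, so $\pi(S')$ is a unitary. The following question is posed in \cite{problems}: \emph{is it relatively consistent with ZFC that some automorphism of $\mathcal C(\aleph_1)$ sends $\pi(S')$ to $\pi(S')^*$?}

Nothing in the C*-algebra generated by $\pi(S')$ forbids this. The spectrum of $\pi(S')$ is the unit circle $\mathbb T$, so $C^*(\pi(S'))\cong C(\mathbb T)$, and complex conjugation of $\mathbb T$ induces an automorphism of this subalgebra that exchanges $\pi(S')$ and $\pi(S')^*$. The question is whether such an exchange can extend to all of $\mathcal C(\aleph_1)$.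

The obvious obstruction is the Fredholm index $\operatorname{ind}T=\dim\ker T-\dim\operatorname{coker}T$. An operator $T$ is Fredholm if and only if $\pi(T)$ is invertible, and then $\operatorname{ind}T$ depends only on $\pi(T)$; so $\operatorname{ind}x$ makes sense for every invertible $x=\pi(T)$ in $\mathcal C(\kappa)$. We have
\[
\operatorname{ind}\pi(S')=-1,\qquad \operatorname{ind}\pi(S')^*=+1 .
\]
The index is a homomorphism from the group of invertibles to $\mathbb Z$, so inner automorphisms preserve it. For arbitrary automorphisms the general theory leaves one sign open: the kernel of the index is the connected component of $1$, which every automorphism preserves, so an automorphism either preserves the index of every invertible element or reverses it (Lemma~\ref{lem:index}). The question is about this sign.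

A proof that the sign is $+1$ must use the order of multiplication. Let $c$ be the coordinatewise complex conjugation of $\ell_2(\aleph_1)$. Then $\pi(T)\mapsto\pi(cT^*c)$ is a linear, $*$-preserving, bijective map that reverses products, and it sends $\pi(S')$ to $\pi(S')^*$ because $S'$ has a real matrix. In our proof the order enters through the relation $S^*S=1$ for the shift $S$: we show that an automorphism must send a suitable conjugate of $\pi(S')$ to the class of an \emph{isometry}, and a Fredholm isometry has index $\le 0$.

\begin{theorem}\label{thm:A}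
\textup{(ZFC)} Every automorphism $\Phi$ of $\mathcal C(\aleph_1)$ satisfies $\operatorname{ind}\Phi(x)=\operatorname{ind}x$ for all invertible $x$. In particular, no automorphism of $\mathcal C(\aleph_1)$ sends $\pi(S')$ to $\pi(S')^*$.
\end{theorem}

So the answer to the question is no: ZFC refutes the existence of such an automorphism, and if ZFC is consistent, then this existence is not relatively consistent with it.

The method gives more. Let
\[
J_\kappa=\pi\bigl(\{T\in\mathcal B(\ell_2(\kappa)):T\text{ has separable range}\}\bigr).
\]

\begin{theorem}\label{thm:B}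
\textup{(ZFC)} Let $\kappa$ be an uncountable cardinal, $\Phi$ an automorphism of $\mathcal C(\kappa)$, and $A\subseteq J_\kappa$ a separable C*-subalgebra. Then there is a unitary $V\in\mathcal B(\ell_2(\kappa))$ with
\[
\Phi(x)=\pi(V)\,x\,\pi(V)^*\qquad(x\in A).
\]
Consequently, elements $x,y\in J_\kappa$ lie in the same orbit of $\mathrm{Aut}(\mathcal C(\kappa))$ if and only if $y=\pi(V)x\pi(V)^*$ for some unitary $V\in\mathcal B(\ell_2(\kappa))$. Moreover, every automorphism of $\mathcal C(\kappa)$ preserves the Fredholm index.
\end{theorem}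

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:model} runs the argument for automorphisms that fix enough diagonal projections; the main idea is visible there. Sections~\ref{sec:fix} and~\ref{sec:main} remove this assumption, and Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems.

\section{Tools}\label{sec:prelim}

Throughout, $H=\ell_2(\aleph_1)=\ell_2(\omega_1)$ and $\mathcal C=\mathcal C(\aleph_1)$. For $\alpha<\omega_1$ let $P_\alpha$ be the projection onto the closed span of $\{e_\xi:\xi<\alpha\}$, and let $p_\alpha=\pi(P_\alpha)$. If $T$ is an operator on a closed subspace $M$ of $H$, then $T\oplus0$ and $T\oplus1$ denote its extensions to $H$ that are $0$, respectively the identity, on $M^\perp$.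

\subsection*{Clubs and supports}

A \emph{club} is a closed unbounded subset of $\omega_1$. Countable intersections of clubs are clubs, and so is the set of countable limit points of a club. If $f:\omega_1\to\omega_1$, then the nonzero limit ordinals $\alpha<\omega_1$ with $f(\xi)<\alpha$ for all $\xi<\alpha$ form a club: closedness is immediate, and above a given $\beta_0$ such an $\alpha$ is $\sup_n\beta_n$, where $\beta_{n+1}>\beta_n$ exceeds all $f(\xi)$ with $\xi\le\beta_n$.

\begin{lemma}\label{lem:club}
\begin{enumerate}
\item[(a)] For each $T\in\mathcal B(H)$, the set $\{\alpha<\omega_1:TP_\alpha=P_\alpha T\}$ contains a club of nonzero limit ordinals.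
\item[(b)] If $T\in\mathcal B(H)$ has separable range, in particular if $T$ is compact, then $T=P_\alpha TP_\alpha$ for all large enough $\alpha<\omega_1$. For countably many such $T$ one $\alpha$ serves all.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $Te_\xi$ and each $T^*e_\xi$ has countable support, so there is $f(\xi)<\omega_1$ above both supports. If $\alpha$ is closed under $f$ as above, then $T$ and $T^*$ map $P_\alpha H$ into itself, that is, $TP_\alpha=P_\alpha T$.

(b) Let $T=U|T|$ be the polar decomposition. Then $T^*=|T|U^*=U^*TU^*$, so $T^*$ has separable range too. A separable subspace has a countable dense set of vectors with countable supports, so it lies in $P_\alpha H$ for all large $\alpha$. Hence $T=P_\alpha T$ and $T^*=P_\alpha T^*$ for large $\alpha$, which gives $T=P_\alpha TP_\alpha$. A countable set of countable ordinals is bounded in $\omega_1$.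
\end{proof}

Part (b) is where uncountability matters most: a compact operator lives below a countable ordinal and vanishes on the rest of $H$. On $\ell_2(\omega)$ there is no analogue, since a compact operator there need not equal $P_nTP_n$ for any $n<\omega$.

\subsection*{Ideals}

Let $\kappa$ be uncountable. For $i\in\{0,1\}$ let $I_i$ be the set of $T\in\mathcal B(\ell_2(\kappa))$ whose range has a dense subset of size at most $\aleph_i$. Thus $\pi(I_0)=J_\kappa$, and $\mathcal K(\ell_2(\kappa))\subseteq I_0\subsetneq I_1$.

\begin{lemma}\label{lem:ideals}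
$I_0$ and $I_1$ are closed ideals of $\mathcal B(\ell_2(\kappa))$. A closed ideal that contains a noncompact operator contains $I_0$, and one that contains an operator outside $I_0$ contains $I_1$. Hence every automorphism $\Phi$ of $\mathcal C(\kappa)$ satisfies $\Phi(J_\kappa)=J_\kappa$ and $\Phi(\pi(I_1))=\pi(I_1)$.
\end{lemma}

\begin{proof}
Sums and left or right multiples of operators in $I_i$ are in $I_i$. The range of a norm limit of operators $T_n$ lies in the closed span of their ranges, so $I_i$ is closed.

Let $T=U|T|$ be a polar decomposition and put $E_n=1_{[1/n,\infty)}(|T|)$. With $f_n(s)=s^{-1}1_{[1/n,\infty)}(s)$ we have $E_n=f_n(|T|)|T|=f_n(|T|)U^*T$, so $E_n$ lies in the ideal generated by $T$. If every $E_n$ has finite rank, then $|T|=\lim_n|T|E_n$ is compact, and so is $T$. If every $E_n$ has countable rank, then the range of $|T|$ lies in the closure of $\bigcup_nE_n\ell_2(\kappa)$, so it is separable and $T\in I_0$. Therefore some $E_n$ has rank $\ge\aleph_0$ if $T$ is not compact, and some $E_n$ has rank $\ge\aleph_1$ if $T\notin I_0$.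

An ideal that contains a projection $E$ of rank $\ge\aleph_i$ contains every projection $F$ of rank $\le\aleph_i$: choose a partial isometry $v$ with $v^*v=F$ and $vv^*\le E$; then $F=v^*Ev$. It then contains every $R\in I_i$, because $R=FR$ for the projection $F$ onto the closure of the range of $R$. This proves the two statements about ideals.

Closed ideals of $\mathcal C(\kappa)$ correspond under $\pi^{-1}$ to closed ideals of $\mathcal B(\ell_2(\kappa))$ containing the compacts. The closed ideal $\Phi(J_\kappa)$ is nonzero, so it contains $J_\kappa$; the same for $\Phi^{-1}$ gives equality. Since $\mathcal K(\ell_2(\kappa))\subseteq I_0$ and $I_1\not\subseteq I_0$, we have $\pi(I_1)\not\subseteq J_\kappa$. So the closed ideal $\Phi(\pi(I_1))$ is not contained in $\Phi(J_\kappa)=J_\kappa$, and hence it contains $\pi(I_1)$; again $\Phi^{-1}$ gives equality.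
\end{proof}

For $\kappa=\aleph_1$ write $J=J_{\aleph_1}$. By Lemma~\ref{lem:club}(b), each $x\in J$ satisfies $x=p_\gamma xp_\gamma$ for some $\gamma<\omega_1$.

\subsection*{Index}

Let $GL(D)$ denote the group of invertible elements of a unital Banach algebra $D$. The Fredholm index is additive on products, locally constant, and unchanged by compact perturbations. So it induces a locally constant homomorphism $\operatorname{ind}:GL(\mathcal C(\kappa))\to\mathbb Z$.

\begin{lemma}\label{lem:index}
Let $\kappa$ be an infinite cardinal.
\begin{enumerate}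
\item[(a)] The homomorphism $\operatorname{ind}:GL(\mathcal C(\kappa))\to\mathbb Z$ is surjective, and its kernel is the connected component $GL_0$ of $1$.
\item[(b)] Every automorphism $\Phi$ of $\mathcal C(\kappa)$ satisfies $\operatorname{ind}\circ\Phi=\varepsilon\operatorname{ind}$ for some $\varepsilon\in\{1,-1\}$.
\item[(c)] Every unitary of index $0$ in $\mathcal C(\kappa)$ is $\pi(V)$ for a unitary $V\in\mathcal B(\ell_2(\kappa))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A shift on the first $\omega$ basis vectors, with the identity on the others, has index $-1$, so $\operatorname{ind}$ is onto. It is locally constant, so it vanishes on $GL_0$. Conversely, let $\operatorname{ind}\pi(T)=0$. Then $\ker T$ and $(\operatorname{ran}T)^\perp$ have the same finite dimension. Let $F$ be a finite-rank operator that maps $\ker T$ isomorphically onto $(\operatorname{ran}T)^\perp$ and vanishes on $(\ker T)^\perp$. Then $T+F$ is invertible and $\pi(T+F)=\pi(T)$. The group $GL(\mathcal B(\ell_2(\kappa)))$ is path connected: an invertible operator has the form $e^{ik}e^{h}$ with $k,h$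 self-adjoint, by polar decomposition and Borel functional calculus, and $s\mapsto e^{isk}e^{sh}$ joins $1$ to it. Hence $\pi(T)\in GL_0$.

(b) $\Phi$ is isometric, so it restricts to a homeomorphic group automorphism of $GL(\mathcal C(\kappa))$ and preserves $GL_0$. Thus $\operatorname{ind}$ and $\operatorname{ind}\circ\Phi$ are surjections onto $\mathbb Z$ with the same kernel, and they differ by an automorphism of $\mathbb Z$.

(c) Let $v=\pi(T)$ be a unitary of index $0$. By the proof of (a) we may take $T$ invertible. Write $T=V|T|$ with $V$ unitary. Then $\pi(|T|)=(v^*v)^{1/2}=1$, so $v=\pi(V)$.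
\end{proof}

\subsection*{Two facts about compact perturbations}

\emph{Projections lift:} every projection $q\in\mathcal C(\kappa)$ is $\pi(Q)$ for a projection $Q$. Let $T$ be a self-adjoint lift of $q$. The compact operator $T^2-T$ is bounded below on the range of $1_{[1/3,2/3]}(T)$, so this range is finite-dimensional. Hence some $c\in(1/3,2/3)$ is not in the spectrum of $T$, the function $1_{(c,\infty)}$ is continuous on that spectrum, and $Q=1_{(c,\infty)}(T)$ satisfies $\pi(Q)=1_{(c,\infty)}(q)=q$.

The second fact turns compactness into vanishing.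

\begin{lemma}\label{lem:cuntz}
Let $R_1,R_2$ be isometries of a Hilbert space with $R_1R_1^*+R_2R_2^*=1$. A compact operator $N$ that commutes with $R_1,R_2,R_1^*,R_2^*$ is $0$.
\end{lemma}

\begin{proof}
Taking adjoints, $N^*$ commutes with the same operators, and so does $N^*N$. If $N\ne0$, then the compact positive operator $N^*N$ has a nonzero eigenvalue. Its eigenspace $F$ is nonzero, finite-dimensional, and reduces $R_1$ and $R_2$. The restrictions $R_i|_F$ are isometries of a finite-dimensional space, hence unitaries of $F$, and $1_F=R_1R_1^*|_F+R_2R_2^*|_F=2\cdot1_F$, a contradiction.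
\end{proof}

\subsection*{Blocks}

Let $\Lambda$ consist of $0$ and all limit ordinals below $\omega_1$. Every $\zeta<\omega_1$ is uniquely $\lambda+n$ with $\lambda\in\Lambda$, $n<\omega$. For $\lambda\in\Lambda$ let $H_\lambda$ be the closed span of $\{e_{\lambda+n}:n<\omega\}$, so that $H=\bigoplus_{\lambda\in\Lambda}H_\lambda$. Let $(\delta_n)_{n<\omega}$ be the standard basis of $\ell_2=\ell_2(\omega)$ and identify $H_\lambda$ with $\ell_2$ by $e_{\lambda+n}\leftrightarrow\delta_n$. For $a\in\mathcal B(\ell_2)$ let $a_\lambda\in\mathcal B(H)$ be $a$ acting on $H_\lambda$ and $0$ on $H_\lambda^\perp$, and let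
\[
a^\Lambda=\bigoplus_{\lambda\in\Lambda}a_\lambda ,
\]
the operator on $H$ that acts as $a$ on every block. For $Z\subseteq\Lambda$ let $1_Z$ be the projection onto $\bigoplus_{\lambda\in Z}H_\lambda$, and $1_\lambda=1_{\{\lambda\}}$. Then $1_Z$ commutes with every $a^\Lambda$ and every $P_\alpha$, and $a^\Lambda1_\lambda=a_\lambda$.

Let $E$ be a club of nonzero limit ordinals, $\xi\in E$, and let $\xi^+$ be the next element of $E$. Then
\begin{equation}\label{eq:sparse}
1_E\,(P_{\xi^+}-P_\xi)=1_\xi .
\end{equation}
Indeed, let $\xi\le\lambda+n<\xi^+$ with $\lambda\in E$. If $\lambda<\xi$, then $\lambda+n<\xi$ because $\xi$ is a limit; so $\xi\le\lambda<\xi^+$ and $\lambda=\xi$. Conversely $\xi+n<\xi^+$ for all $n$ because $\xi^+$ is a limit.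

Let $S$ be the unilateral shift $S\delta_n=\delta_{n+1}$ on $\ell_2$. For $\xi\in\Lambda\setminus\{0\}$ put
\[
u_\xi=\pi(S_\xi+1-1_\xi).
\]
If $G$ is the permutation unitary that exchanges $e_n$ and $e_{\xi+n}$ for all $n<\omega$ and fixes the other basis vectors, then $S_\xi+1-1_\xi=GS'G^*$. So all $u_\xi$ are conjugate to $\pi(S')$ and have index $-1$.

\section{A model case}\label{sec:model}

By Lemma~\ref{lem:index}(b), Theorem~\ref{thm:A} follows once we find a single $\xi$ with $\operatorname{ind}\Phi(u_\xi)\le0$. A lift of $\Phi(\pi(S'))$ alone is of no help: it is an isometry only modulo a compact operator, and such a perturbation leaves the index free to be positive. The idea is to lift \emph{uncountably many shifts by one operator}. The compact error of that one lift dies out at a countable stage, and beyond it the lift is an exact isometry.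

Here is the argument for an automorphism $\Phi$ that satisfies
\begin{equation}\label{eq:model}
\Phi(\pi(1_Z))=\pi(1_Z)\qquad\text{for all }Z\subseteq\Lambda ,
\end{equation}
for instance $\Phi=\operatorname{Ad}\pi(U)$ with $U$ a unitary that maps each $H_\lambda$ onto itself.

Let $X$ be a lift of $\Phi(\pi(S^\Lambda))$. Since $(S^\Lambda)^*S^\Lambda=1$, the operator $X^*X-1$ is compact. By Lemma~\ref{lem:club} there is a club $E$ of nonzero limit ordinals such that for all $\alpha\in E$
\[
XP_\alpha=P_\alpha X,\qquad (X^*X-1)(1-P_\alpha)=0 .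
\]
On $(1-P_{\min E})H$ the operator $X$ is an isometry. It remains to isolate one block. Between consecutive elements $\xi<\xi^+$ of $E$ there may be infinitely many blocks; we have no control over $E$. So we use $E$ itself as a sparse set of blocks. By \eqref{eq:model}, and because $1_E$ commutes with $S^\Lambda$, the commutator $[X,1_E]$ is compact. Hence there is $\xi\in E$ with $[X,1_E](1-P_\xi)=0$. Let $\xi^+$ be the next element of $E$. Using \eqref{eq:sparse},
\[
X1_\xi=X1_E(P_{\xi^+}-P_\xi)=1_EX(P_{\xi^+}-P_\xi)=1_E(P_{\xi^+}-P_\xi)X=1_\xi X .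
\]
So $X$ maps $H_\xi$ isometrically into itself, and $X1_\xi+1-1_\xi$ is an isometry. By \eqref{eq:model} its image under $\pi$ is $\Phi(\pi(S^\Lambda1_\xi))+1-\Phi(\pi(1_\xi))=\Phi(u_\xi)$. Therefore $\operatorname{ind}\Phi(u_\xi)\le0$.

For a general $\Phi$ two things are missing.
\begin{itemize}
\item Assumption \eqref{eq:model} includes $\Phi(p_\alpha)=p_\alpha$ for all limit $\alpha$, since then $P_\alpha=1_{\Lambda\cap\alpha}$. Section~\ref{sec:fix} shows that every $\Phi$ fixes $p_\alpha$ for club many $\alpha$, and this is enough.
\item $\Phi(\pi(1_E))$ is now some projection $\pi(Q)$, and $1_\xi$ has to be replaced by $Q(P_{\xi^+}-P_\xi)$, which should again be a projection. By Lemma~\ref{lem:club}(a), $Q$ commutes with $P_\alpha$ for $\alpha$ in a smaller club $E'\subseteq E$. But consecutive elements of $E'$ may enclose many elements of $E$, and replacing $E$ by $E'$ changes $Q$. The remedy, in Section~\ref{sec:main}, is to lift along with $S$ a pair of isometries as in Lemma~\ref{lem:cuntz}, and to choose $E$ among the ordinals $\alpha$ with $\Phi(p_\alpha)=p_\alpha$.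 Then the commutators $[Q,P_\eta]$, $\eta\in E$, are compact, and the lemma shows that they vanish for all $\eta\in E$ beyond one countable ordinal.
\end{itemize}

\section{Automorphisms fix club many $p_\alpha$}\label{sec:fix}

Let $q_\alpha=\Phi(p_\alpha)$. Since $q_\alpha\in J$, it is easy to find club many $\alpha$ with $q_\beta\le p_\alpha$ for all $\beta<\alpha$. This does not give $q_\alpha\le p_\alpha$: although $P_\alpha$ is the strong limit of $P_\beta$ ($\beta\uparrow\alpha$) for limit $\alpha$, this says nothing about $\Phi(p_\alpha)$, as $\Phi$ acts only on classes modulo compacts. So $q_\alpha$ might stick out beyond $\alpha$. We exclude this, for club many $\alpha$ at once, with a single operator $T$ that moves every conceivable protruding piece to a place where it cannot be.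

\begin{lemma}\label{lem:fix}
For every automorphism $\Phi$ of $\mathcal C$ there is a club $C$ of nonzero limit ordinals with $\Phi(p_\alpha)=p_\alpha$ for all $\alpha\in C$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ideals}, $q_\beta\in J$, so for each $\beta<\omega_1$ there is $\gamma<\omega_1$ with $q_\beta\le p_\gamma$. Hence there is a club $D$ of nonzero limit ordinals $\alpha$ such that for each $\beta<\alpha$ some $\gamma<\alpha$ satisfies $q_\beta\le p_\gamma$. For $\alpha\in D$ let $\alpha'$ be the next element of $D$, and $\alpha''=(\alpha')'$. Then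
\[
q_\alpha\le p_{\alpha'} .
\]
Let $D_0\subseteq D$ be the club of countable limit points of $D$. If $\alpha<\beta$ are in $D_0$, then $\alpha''<\beta$; so the intervals $[\alpha,\alpha'')$, $\alpha\in D_0$, are pairwise disjoint.

For $\alpha\in D_0$ choose a partial isometry $T_\alpha$ with $T_\alpha^*T_\alpha=P_{\alpha'}-P_\alpha$ and $T_\alpha T_\alpha^*=P_{\alpha''}-P_{\alpha'}$; both projections have rank $\aleph_0$. Let $T=\sum_{\alpha\in D_0}T_\alpha$, a bounded operator because the initial spaces are pairwise orthogonal and so are the final spaces. Write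
\[
t=\pi(T),\quad t_\alpha=\pi(T_\alpha),\quad d_\alpha=p_{\alpha'}-p_\alpha,\quad r_\alpha=p_{\alpha''}-p_\alpha .
\]
Disjointness of the intervals gives $r_\alpha t=t_\alpha=tr_\alpha$, and by construction $t_\alpha^*t_\alpha=d_\alpha$ and $d_\alpha t_\alpha=0$.

Let $Y$ be a lift of $\Phi^{-1}(t)$. By Lemma~\ref{lem:club}(a), $Y$ commutes with $P_\alpha$ for club many $\alpha\in D_0$. For these $\alpha$, applying $\Phi$ to $\Phi^{-1}(t)p_\alpha=p_\alpha\Phi^{-1}(t)$ gives $tq_\alpha=q_\alpha t$. Fix such an $\alpha$ and put $z=r_\alpha q_\alpha r_\alpha$. Since $q_\alpha=p_{\alpha'}q_\alpha p_{\alpha'}$ and $r_\alpha p_{\alpha'}=d_\alpha$, we have $z=d_\alpha q_\alpha d_\alpha$. Using $t_\alpha=r_\alpha t=tr_\alpha$, which also gives $t_\alpha r_\alpha=t_\alpha=r_\alpha t_\alpha$,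
\[
t_\alpha z=t_\alpha q_\alpha r_\alpha=r_\alpha(tq_\alpha)r_\alpha=r_\alpha(q_\alpha t)r_\alpha=r_\alpha q_\alpha t_\alpha=zt_\alpha=z\,d_\alpha t_\alpha=0 .
\]
Hence $z=d_\alpha z=t_\alpha^*t_\alpha z=0$. As $z=(q_\alpha d_\alpha)^*(q_\alpha d_\alpha)$, we get $q_\alpha d_\alpha=0$ and $q_\alpha=q_\alpha p_{\alpha'}=q_\alpha(p_\alpha+d_\alpha)=q_\alpha p_\alpha$. So $\Phi(p_\alpha)\le p_\alpha$ for club many $\alpha$.

The same for $\Phi^{-1}$ gives $\Phi^{-1}(p_\alpha)\le p_\alpha$, that is, $p_\alpha\le\Phi(p_\alpha)$, for club many $\alpha$. Intersect the two clubs.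
\end{proof}

\section{Exact lifting on one block}\label{sec:main}

Let $s_1,s_2$ be the isometries of $\ell_2$ given by $s_1\delta_n=\delta_{2n}$ and $s_2\delta_n=\delta_{2n+1}$, so that $s_i^*s_i=1$ and $s_1s_1^*+s_2s_2^*=1$.

\begin{proposition}\label{prop:main}
Let $\Phi$ be an automorphism of $\mathcal C$ and let $B\subseteq\mathcal B(\ell_2)$ be a separable C*-algebra containing $1,s_1,s_2$. Then there are a nonzero limit ordinal $\xi<\omega_1$, a projection $W\in\mathcal B(H)$ and a unital $*$-representation $\rho_W:B\to\mathcal B(WH)$ such that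
\[
\pi(W)=\Phi(\pi(1_\xi)),\qquad \pi(\rho_W(a)\oplus0)=\Phi(\pi(a_\xi))\quad(a\in B).
\]
\end{proposition}

\begin{proof}
Let $C$ be the club from Lemma~\ref{lem:fix}.

\smallskip\noindent\emph{Step 1: one lift for all blocks becomes an exact representation.} Let $B_0$ be a countable dense subset of $B$ that contains $1,s_1,s_2$ and is a $*$-algebra over $\mathbb Q(i)$. For $a\in B_0$ let $X_a$ be a lift of $\Phi(\pi(a^\Lambda))$, with $X_1=1$. The map $a\mapsto a^\Lambda$ is an isometric unital $*$-homomorphism, so for $a,b\in B_0$ and $c\in\mathbb Q(i)$ the operators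
\[
X_{a+cb}-X_a-cX_b,\qquad X_{ab}-X_aX_b,\qquad X_{a^*}-X_a^*
\]
are compact, and $\|\pi(X_a)\|\le\|a\|$. For $a\in B_0$ and $n\ge1$ choose a compact $k_{a,n}$ with $\|X_a-k_{a,n}\|\le\|\pi(X_a)\|+\frac1n$. Altogether these are countably many compact operators. By Lemma~\ref{lem:club} there is a club $E\subseteq C$, with $\alpha_0=\min E$, such that $P_\alpha$ commutes with $X_a$ for all $\alpha\in E$ and $a\in B_0$, and all these compact operators vanish on $M_0=(1-P_{\alpha_0})H$. Since $k_{a,n}$ vanishes on $M_0$, the restriction of $X_a$ to $M_0$ has norm at most $\|\pi(X_a)\|+\frac1n$ for every $n$, so at most $\|a\|$.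

Thus $M_0$ reduces every $X_a$, and $a\mapsto X_a|_{M_0}$ is a $\mathbb Q(i)$-linear, multiplicative, $*$-preserving, unital, contractive map on $B_0$. It extends by continuity to a unital $*$-representation $\rho:B\to\mathcal B(M_0)$. Both sides of
\begin{equation}\label{eq:rho}
\pi(\rho(a)\oplus0)=\Phi(\pi(a^\Lambda))(1-p_{\alpha_0})\qquad(a\in B)
\end{equation}
are continuous in $a$ and agree on $B_0$, so \eqref{eq:rho} holds. Each $P_\alpha$ with $\alpha\in E$ maps $M_0$ into itself and commutes there with $\rho(B)$.

\smallskip\noindent\emph{Step 2: the sparse set.} Now that $E$ is known, consider $1_E$. Let $Q$ be a projection with $\pi(Q)=\Phi(\pi(1_E))$. Since $1_E$ commutes with $a^\Lambda$, each $[Q,X_a]$, $a\in B_0$, is compact. By Lemma~\ref{lem:club} there is $\xi\in E$ such that $P_\xi$ commutes with $Q$ and $[Q,X_a](1-P_\xi)=0$ for all $a\in B_0$. Let $M_1=(1-P_\xi)H\subseteq M_0$. This subspace reduces $Q$ and $\rho(B)$, and on it $Q$ commutes with $\rho(B)$: with $\rho(a)$ for $a\in B_0$ by the choice of $\xi$, and for all $a\in B$ by continuity.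

\smallskip\noindent\emph{Step 3: $QP_\eta=P_\eta Q$ for every $\eta\in E$ with $\eta\ge\xi$.} Let $N=[Q,P_\eta]$. The projections $1_E$ and $P_\eta$ commute, and $\Phi(p_\eta)=p_\eta$ because $\eta\in C$; so $\pi(N)=\Phi([\pi(1_E),p_\eta])=0$ and $N$ is compact. On $P_\xi H$, which $Q$ maps into itself and on which $P_\eta$ is the identity, $N$ vanishes. Also $N$ commutes with $P_\xi$, so it maps $M_1$ into itself. On $M_1$ both $Q$ and $P_\eta$ commute with $\rho(B)$, hence $N|_{M_1}$ is a compact operator commuting with $\rho(s_i)|_{M_1}$ and $\rho(s_i)^*|_{M_1}$, $i=1,2$. The operators $\rho(s_i)|_{M_1}$ satisfy the relations of Lemma~\ref{lem:cuntz} because $\rho$ is unital and $M_1$ reduces $\rho(B)$. By that lemma $N|_{M_1}=0$, so $N=0$.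

\smallskip\noindent\emph{Step 4: cutting down.} Let $\xi^+$ be the next element of $E$ after $\xi$ and
\[
W=Q(P_{\xi^+}-P_\xi).
\]
By Step 3, $W$ is a projection. It vanishes on $P_\xi H$ and commutes on $M_1$ with $\rho(B)$, so $\rho_W(a)=\rho(a)|_{WH}$ defines a unital $*$-representation of $B$ on $WH$. Since $\xi,\xi^+\in C$, \eqref{eq:sparse} gives
\[
\pi(W)=\Phi(\pi(1_E))\,\Phi(p_{\xi^+}-p_\xi)=\Phi(\pi(1_\xi)).
\]
Finally $(1-p_{\alpha_0})\pi(W)=\pi(W)$, so by \eqref{eq:rho}
\[
\pi(\rho_W(a)\oplus0)=\pi(\rho(a)\oplus0)\,\pi(W)=\Phi(\pi(a^\Lambda))\,\pi(W)=\Phi(\pi(a^\Lambda1_\xi))=\Phi(\pi(a_\xi))\qquad(a\in B).\qedhere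
\]
\end{proof}

\section{Preservation of the index}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Phi$ be an automorphism of $\mathcal C$, with $\operatorname{ind}\circ\Phi=\varepsilon\operatorname{ind}$ as in Lemma~\ref{lem:index}(b). Apply Proposition~\ref{prop:main} to $B=C^*(1,S,s_1,s_2)$. Then
\begin{equation}\label{eq:uxi}
\Phi(u_\xi)=\Phi(\pi(S_\xi))+1-\Phi(\pi(1_\xi))=\pi\bigl(\rho_W(S)\oplus1\bigr).
\end{equation}
Since $S^*S=1$ and $\rho_W$ is a unital $*$-representation, $\rho_W(S)\oplus1$ is an isometry. It is Fredholm because $\Phi(u_\xi)$ is invertible. Its kernel is $0$, so $\operatorname{ind}\Phi(u_\xi)\le0$. On the other hand $\operatorname{ind}\Phi(u_\xi)=\varepsilon\operatorname{ind}u_\xi=-\varepsilon$. Hence $\varepsilon=1$.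

In particular $\operatorname{ind}\Phi(\pi(S'))=-1\ne1=\operatorname{ind}\pi(S')^*$, so $\Phi(\pi(S'))\ne\pi(S')^*$.
\end{proof}

\section{Automorphisms on separable subalgebras of $J_\kappa$}\label{sec:B}

The proof of Theorem~\ref{thm:A} used only that $\rho_W(S)$ is an isometry. For Theorem~\ref{thm:B} we determine $\rho_W$ up to unitary equivalence modulo compacts. If $B$ contains the compact operators, then $\rho_W$ splits into a multiple of the identity representation and a part that kills the compacts. Theorem~\ref{thm:A} shows that the multiplicity is one, and the other part is absorbed by Voiculescu's theorem: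

\begin{theorem}[Voiculescu \cite{voiculescu}]\label{thm:voi}
Let $B\subseteq\mathcal B(\ell_2)$ be a separable C*-algebra containing $1$, and let $\lambda$ be a unital $*$-representation of $B$ on a separable Hilbert space $L$ with $\lambda(B\cap\mathcal K(\ell_2))=0$. Then there is a unitary $U:\ell_2\to\ell_2\oplus L$ such that $UaU^*-(a\oplus\lambda(a))$ is compact for all $a\in B$.
\end{theorem}

If $L=0$, take $U=1$.

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:B} for $\kappa=\aleph_1$]
Let $A\subseteq J$ be separable, and let $\{x_n:n<\omega\}$ be dense in $A$. Choose lifts $T_n$ of $x_n$ with separable range and an infinite $\alpha<\omega_1$ with $T_n=P_\alpha T_nP_\alpha$ for all $n$. Fix a bijection $\tau:\alpha\to\omega$ and the unitary $U_0:P_\alpha H\to\ell_2$ with $U_0e_\zeta=\delta_{\tau(\zeta)}$. Let $B\subseteq\mathcal B(\ell_2)$ be the C*-algebra generated by $\mathcal K(\ell_2)$, $1$, $S$, $s_1$, $s_2$ and all $b_n=U_0T_n|_{P_\alpha H}U_0^*$. It is separable. Take $\xi,W,\rho_W$ from Proposition~\ref{prop:main}.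

\smallskip\noindent\emph{Moving $A$ to the block $H_\xi$.} The complements of $\alpha$ and of $\{\xi+n:n<\omega\}$ in $\omega_1$ both have size $\aleph_1$. So there is a permutation unitary $G$ of $H$ with $Ge_\zeta=e_{\xi+\tau(\zeta)}$ for $\zeta<\alpha$. Put $g=\pi(G)$. Then $GT_nG^*=(b_n)_\xi$, so $gx_ng^*\in\{\pi(a_\xi):a\in B\}$. The last set is the image of a C*-algebra under a $*$-homomorphism, hence closed, so
\begin{equation}\label{eq:move}
gxg^*\in\{\pi(a_\xi):a\in B\}\qquad(x\in A).
\end{equation}

\smallskip\noindent\emph{The structure of $\rho_W$.} Since $\pi(W)=\Phi(\pi(1_\xi))$ is a nonzero element of $J$, $W$ is a compact perturbation of an operator with separable range and is not compact; so $WH$ is separable and infinite-dimensional. Let $\theta_{mn}\in\mathcal K(\ell_2)$ be the matrix unit with $\theta_{mn}\delta_n=\delta_m$ and $\theta_{mn}\delta_k=0$ for $k\ne n$, and let $F=\rho_W(\theta_{00})WH$. Since $\theta_{m0}^*\theta_{n0}=\theta_{0m}\theta_{n0}$ is $\theta_{00}$ if $m=n$ and $0$ otherwise, the map $\delta_n\otimes f\mapsto\rho_W(\theta_{n0})f$ extends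 to an isometry $\iota:\ell_2\otimes F\to WH$. It satisfies $\iota(k\otimes1_F)=\rho_W(k)\iota$ for matrix units $k$, hence for all compact $k$. Its range is the closed span $M$ of $\rho_W(\mathcal K(\ell_2))WH$, because $\rho_W(\theta_{mn})h=\rho_W(\theta_{m0})\rho_W(\theta_{0n})h$ and $\rho_W(\theta_{0n})h\in F$. Since $\mathcal K(\ell_2)$ is an ideal of $B$, $M$ reduces $\rho_W(B)$. For $b\in B$, $k\in\mathcal K(\ell_2)$ and $h\in\ell_2\otimes F$,
\[
\rho_W(b)\iota(k\otimes1_F)h=\rho_W(bk)\iota h=\iota(bk\otimes1_F)h=\iota(b\otimes1_F)(k\otimes1_F)h .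
\]
The vectors $(k\otimes1_F)h$ span a dense subspace of $\ell_2\otimes F$, so $\rho_W(b)\iota=\iota(b\otimes1_F)$. On $L=WH\ominus M$ the representation vanishes on $\mathcal K(\ell_2)$, because $\rho_W(\mathcal K(\ell_2))L\subseteq M\cap L=0$. Thus, up to unitary equivalence,
\[
\rho_W=(\mathrm{id}\otimes1_F)\oplus\lambda\quad\text{on }(\ell_2\otimes F)\oplus L,\qquad\lambda(\mathcal K(\ell_2))=0 .
\]

\smallskip\noindent\emph{The multiplicity is one.} The operator $(\theta_{00})_\xi$ has rank one, so $\pi(\rho_W(\theta_{00})\oplus0)=\Phi(\pi((\theta_{00})_\xi))=0$. Thus the projection $\rho_W(\theta_{00})$ is compact, and $d=\dim F$ is finite. As $1-SS^*=\theta_{00}$ is killed by $\lambda$, the isometry $\lambda(S)$ is unitary. So $\rho_W(S)$ is unitarily equivalent to $d$ copies of $S$ plus a unitary, and \eqref{eq:uxi}, which holds for the present $B\ni S$, gives $\operatorname{ind}\Phi(u_\xi)=-d$. By Theorem~\ref{thm:A} this equals $\operatorname{ind}u_\xi=-1$. Hence $d=1$ and $\rho_W$ is unitarily equivalent to $\mathrm{id}\oplus\lambda$.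

\smallskip\noindent\emph{Implementation.} Theorem~\ref{thm:voi}, with $\ell_2$ identified with $H_\xi$, gives a unitary $U:H_\xi\to WH$ such that $Ua_\xi|_{H_\xi}U^*-\rho_W(a)$ is compact for all $a\in B$. The spaces $H_\xi^\perp$ and $(WH)^\perp$ both have dimension $\aleph_1$, so $U$ extends to a unitary $V_1$ of $H$, and
\[
\pi(V_1)\pi(a_\xi)\pi(V_1)^*=\pi(\rho_W(a)\oplus0)=\Phi(\pi(a_\xi))\qquad(a\in B).
\]
By \eqref{eq:move}, for $x\in A$,
\[
\Phi(x)=\Phi(g)^*\,\Phi(gxg^*)\,\Phi(g)=w\,x\,w^*,\qquad w=\Phi(g)^*\pi(V_1)g .
\]
The elements $g$ and $\pi(V_1)$ are images of unitaries and have index $0$, and so does $\Phi(g)$ by Theorem~\ref{thm:A}. So $\operatorname{ind}w=0$, and by Lemma~\ref{lem:index}(c), $w=\pi(V)$ for a unitary $V\in\mathcal B(H)$.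
\end{proof}

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:B} for $\kappa>\aleph_1$]
We cut down to a corner isomorphic to $\mathcal C(\aleph_1)$. Let $A\subseteq J_\kappa$ be separable, and let $T_n$ be separable-range lifts of a countable dense subset of $A$. As in the proof of Lemma~\ref{lem:club}(b), the $T_n^*$ have separable range too. So the ranges of all $T_n$ and $T_n^*$ together lie in a separable subspace, which lies in the range of a projection $P$ of rank $\aleph_1$. Then $T_n=PT_nP$, so with $p=\pi(P)$ we have $A\subseteq p\,\mathcal C(\kappa)\,p$. The compression of $\mathcal B(\ell_2(\kappa))$ by $P$ gives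
\[
p\,\mathcal C(\kappa)\,p\cong\mathcal B(P\ell_2(\kappa))/\mathcal K(P\ell_2(\kappa))\cong\mathcal C(\aleph_1),
\]
and in this algebra $A$ consists of images of operators with separable range, because these images form a closed set that contains the classes of the $T_n$.

Let $\Phi(p)=\pi(Q)$ with a projection $Q$. Since $P\in I_1\setminus I_0$ and both ideals contain the compacts, Lemma~\ref{lem:ideals} gives $\pi(Q)\in\pi(I_1)\setminus\pi(I_0)$. So $Q\in I_1\setminus I_0$, that is, $Q$ has rank exactly $\aleph_1$. As $\kappa>\aleph_1$, both $1-P$ and $1-Q$ have rank $\kappa$. So there is a unitary $V_0$ of $\ell_2(\kappa)$ with $V_0QV_0^*=P$. The automorphism $x\mapsto\pi(V_0)\Phi(x)\pi(V_0)^*$ fixes $p$, so it restricts to an automorphism of $p\,\mathcal C(\kappa)\,p$. By the case $\kappa=\aleph_1$ there is a unitary $V_2$ of $P\ell_2(\kappa)$, which we extend by the identity on $(1-P)\ell_2(\kappa)$, with $\pi(V_0)\Phi(x)\pi(V_0)^*=\pi(V_2)x\pi(V_2)^*$ for all $x\in A$. Then $V=V_0^*V_2$ is as required.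
\end{proof}

\begin{proof}[Proof of the remaining statements of Theorem~\ref{thm:B}]
Let $\kappa$ be uncountable. If $x,y\in J_\kappa$ and $\Phi(x)=y$, apply the first statement to $A=C^*(x)$, the possibly nonunital C*-algebra generated by $x$, which is contained in $J_\kappa$. It gives $y=\pi(V)x\pi(V)^*$. Conversely, $\operatorname{Ad}\pi(V)$ is an automorphism of $\mathcal C(\kappa)$.

For the index, let $S'_\kappa$ be the shift on the first $\omega$ basis vectors of $\ell_2(\kappa)$ and the identity on the others. Then $\pi(S'_\kappa)-1\in J_\kappa$. For an automorphism $\Phi$, the first statement with $A=C^*(\pi(S'_\kappa)-1)$ gives a unitary $V$ with $\Phi(\pi(S'_\kappa))=\pi(V)\pi(S'_\kappa)\pi(V)^*$, and this element has index $-1=\operatorname{ind}\pi(S'_\kappa)$. So in $\operatorname{ind}\circ\Phi=\varepsilon\operatorname{ind}$ (Lemma~\ref{lem:index}(b)) we have $\varepsilon=1$.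
\end{proof}

\begin{thebibliography}{9}
\bibitem{problems} \emph{Some Problems About Operator Algebras With Set-Theoretic Flavor}, \url{http://www.math.yorku.ca/~ifarah/Ftp/2008a11-problems.pdf}.

\bibitem{voiculescu} D. Voiculescu, \emph{A non-commutative Weyl--von Neumann theorem}, Rev. Roumaine Math. Pures Appl. \textbf{21} (1976).
\end{thebibliography}

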